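\title{Metrics of volume one with large first eigenvalue on $1$-forms}

\begin{abstract}
We show that every compact connected manifold without boundary of dimension $n\ge 3$ carries Riemannian metrics of volume one for which the first positive eigenvalue of the Hodge Laplacian on $1$-forms is arbitrarily large. In fact one metric makes the first positive eigenvalue on $p$-forms large for all $p$ if the manifold is orientable, and for all $0\le p\le n-2$ if it is not. The metrics are obtained by shrinking the complement of a product domain. In dimension three the domain is a thickened Heegaard surface $\Sigma$ of $S^3$, and the eigenvalue is controlled by $\lambda_1(\Sigma)\operatorname{Area}(\Sigma)$ times the sine of the angle between the two Lagrangian subspaces of $H^1(\Sigma;\mathbb R)$ defined by the handlebodies. We make this product large by modeling $\Sigma$ on a discrete five-dimensional torus and correcting the gluing by twists along disks, chosen by a random rounding. Higher dimensions follow by induction on spherical shells.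
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a compact connected smooth manifold without boundary, of dimension $n$. A Riemannian metric $g$ on $M$ defines an $L^2$ scalar product on differential forms, the $L^2$-adjoint $\delta$ of the exterior derivative $d$, and the Hodge Laplacian $\Delta=d\delta+\delta d$. The spectrum of $\Delta$ on $p$-forms is discrete. Its kernel is isomorphic to $H^p(M;\mathbb R)$ and does not depend on $g$ in size, so the first spectral quantity that sees the metric is the smallest positive eigenvalue, which we denote by $\lambda_{1,p}(g)$. Replacing $g$ by $cg$ divides all eigenvalues by $c$ and multiplies the volume by $c^{n/2}$. Thus $\lambda_{1,p}$ can be made large for a trivial reason unless the scale is fixed, and to bound $\lambda_{1,p}$ on metrics of volume one is the same as to bound the scale invariant product $\lambda_{1,p}(g)\operatorname{Vol}(g)^{2/n}$ on all metrics.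

In low dimensions this product is bounded. On a circle of length $L$ one has $\lambda_{1,0}L^2=\lambda_{1,1}L^2=4\pi^2$. In every dimension $\lambda_{1,1}\le\lambda_{1,0}$, because $df$ is an eigenform whenever $f$ is a nonconstant eigenfunction, and on a closed orientable surface of genus $\gamma$ the inequality of Yang and Yau \cite{YY} gives
\begin{equation}\label{eq:YY}
\lambda_{1,1}\operatorname{Area}\le\lambda_{1,0}\operatorname{Area}\le 8\pi(\gamma+1).
\end{equation}
In higher dimensions the picture changes. As recorded in \cite{Lectures}, every $M$ of dimension $n\ge4$ admits metrics of volume one with $\lambda_{1,p}$ arbitrarily large for all $2\le p\le n-2$, even within the conformal class of any given metric; and for $n\ge3$ metrics of volume one with $\lambda_{1,0}$ arbitrarily large can be constructed by a different method. The following is posed in \cite{Lectures} as Open question~3.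

\begin{quote}
\emph{Let $M$ be a given compact manifold of dimension $n\ge3$. Are there Riemannian metrics of volume one on $M$ with $\lambda_{1,1}$ arbitrarily large?}
\end{quote}

To see where $1$-forms stand between the two results just quoted, let $\kappa_p$ be the first eigenvalue of $\Delta$ on coexact $p$-forms, that is, on the image of $\delta$. Then $\lambda_{1,p}=\min(\kappa_{p-1},\kappa_p)$ (see Section~\ref{sec:prelim}), so that $\lambda_{1,1}=\min(\kappa_0,\kappa_1)$ with $\kappa_0=\lambda_{1,0}$. The number $\kappa_0$ can be made large by the result on functions. For $n\ge4$ the number $\kappa_1\ge\lambda_{1,2}$ can be made large by the result on forms. This suggests a positive answer, but it leaves two things to do. First, one metric must serve both numbers, and it cannot be found by conformal deformation: in a fixed conformal class $\lambda_{1,0}\operatorname{Vol}^{2/n}$, hence also $\lambda_{1,1}\operatorname{Vol}^{2/n}$, is bounded above \cite{ESI,Korevaar}. Second, for $n=3$ the range $2\le p\le n-2$ is empty and the quoted results give no information on $\kappa_1$.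

The answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $M$ be a compact connected manifold without boundary, $\dim M=n\ge3$, orientable or not. For every $C$ there is a Riemannian metric $g$ on $M$ with $\operatorname{Vol}(g)=1$ and $\lambda_{1,1}(g)\ge C$.
\end{theorem}

The proof is an induction on the dimension that needs all degrees at once, and it gives more.

\begin{theorem}\label{thm:strong}
Under the same hypotheses, for every $C$ there is a single metric $g$ of volume one on $M$ such that
\begin{itemize}
\item $\lambda_{1,p}(g)\ge C$ for all $0\le p\le n$, if $M$ is orientable;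
\item $\lambda_{1,p}(g)\ge C$ for all $0\le p\le n-2$, if $M$ is non-orientable.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:strong} contains Theorem~\ref{thm:main}, since $1\le n-2$. Nothing is claimed for $p=n-1$ and $p=n$ when $M$ is non-orientable. By \eqref{eq:YY} the hypothesis $n\ge3$ cannot be dropped.

Section~\ref{sec:prelim} recalls the Hodge theory that we use. Section~\ref{sec:strategy} explains the construction and works out the case of a torus in $S^3$. The analytic part of the proof occupies Sections~\ref{sec:shrink} and~\ref{sec:thick}, the geometric and topological part is Section~\ref{sec:surface}, and Section~\ref{sec:proof} puts them together.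

\section{Primitives of exact forms}\label{sec:prelim}

Forms are real valued, $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ denote the $L^2$ scalar product and norm, $W^{k,2}$ is the Sobolev space of forms with $k$ derivatives in $L^2$, and $\|\cdot\|_k$ is its norm. A subscript $U$, as in $\|\cdot\|_U$ and $\|\cdot\|_{k,U}$, indicates the domain of integration. The symbol $H^p$ always denotes de Rham cohomology. A \emph{primitive} of $F$ is a form $\alpha$ with $d\alpha=F$. ``Closed manifold'' means compact without boundary.

\subsection{Closed manifolds}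
Let $(N,g)$ be a closed Riemannian manifold of dimension $n$. The Hodge decomposition $\Omega^p=\ker\Delta\oplus d\Omega^{p-1}\oplus\delta\Omega^{p+1}$ is orthogonal and preserved by $\Delta$, and each summand has a complete orthonormal system of smooth eigenforms. For $0\le p\le n-1$ let $\kappa_p=\kappa_p(N,g)$ be the first eigenvalue of $\Delta$ on the coexact summand $\delta\Omega^{p+1}$. The operator $d$ commutes with $\Delta$ and maps coexact $p$-forms bijectively onto exact $(p+1)$-forms, so $\kappa_p$ is also the first eigenvalue on exact $(p+1)$-forms. With the convention $\kappa_{-1}=\kappa_n=\infty$,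
\begin{equation}\label{eq:min}
\lambda_{1,p}=\min(\kappa_{p-1},\kappa_p),\qquad 0\le p\le n.
\end{equation}

We shall change the metric, so we want a description of $\kappa_p$ in which $\delta$ does not appear. A smooth exact $(p+1)$-form $F$ has a unique coexact primitive $\hat\alpha_F$. It has the least norm among all primitives of class $W^{1,2}$: if $\alpha$ is another one, then $\langle\alpha-\hat\alpha_F,\delta\beta\rangle=\langle d(\alpha-\hat\alpha_F),\beta\rangle=0$ for all smooth $\beta$, so $\alpha-\hat\alpha_F\perp\hat\alpha_F$. Expanding $\hat\alpha_F$ in coexact eigenforms gives $\|F\|^2=\langle\Delta\hat\alpha_F,\hat\alpha_F\rangle\ge\kappa_p\|\hat\alpha_F\|^2$, with equality for a first eigenform. Hence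
\begin{equation}\label{eq:kappa}
\kappa_p(N,g)=\inf_{F\ne0}\ \frac{\|F\|^2}{\min\{\|\alpha\|^2:\ \alpha\in W^{1,2},\ d\alpha=F\}},
\end{equation}
where $F$ runs over the smooth exact $(p+1)$-forms. So $\kappa_p$ is large exactly when every exact form has a small primitive, and the metric enters only through the two norms. The elliptic estimate $\|\alpha\|_1\le C(\|d\alpha\|+\|\delta\alpha\|+\|\alpha\|)$ and \eqref{eq:kappa} give
\begin{equation}\label{eq:elliptic}
\|\hat\alpha_F\|_1\le C\|F\|,
\end{equation}
with $C$ depending only on $(N,g)$. For a positive function $\varphi$ and a $q$-form $\beta$, the pointwise norm scales by $\varphi^{-q}$ and the volume density $dv$ by $\varphi^n$ when $g$ is replaced by $\varphi^2g$, so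
\begin{equation}\label{eq:conformal}
\|\beta\|^2_{\varphi^2g}=\int_N\varphi^{\,n-2q}\,|\beta|_g^2\,dv_g .
\end{equation}

\emph{Duality.} Let $o$ be the orientation bundle of $N$, the flat real line bundle whose transition functions are the signs of the Jacobian determinants of the coordinate changes. An orientation of an open set trivializes $o$ over it. Since $o$ is flat and carries a parallel metric, $d$, $\delta$, $\Delta$, the cohomology $H^q(N;o)$ and everything above, including \eqref{eq:kappa}--\eqref{eq:conformal}, make sense and hold for $o$-valued forms; we write $\kappa_q(N,g;o)$ for the corresponding numbers. The Hodge star is an isometry from $p$-forms onto $o$-valued $(n-p)$-forms, it commutes with $\Delta$, and since $\delta=\pm{*}d{*}$ it maps coexact forms onto exact forms. Therefore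
\begin{equation}\label{eq:duality}
\kappa_p(N,g)=\kappa_{n-1-p}(N,g;o),\qquad\text{and}\qquad\kappa_p(N,g)=\kappa_{n-1-p}(N,g)\ \text{ if $N$ is orientable.}
\end{equation}

\subsection{Domains with boundary}
Let $U$ be a compact oriented Riemannian manifold with smooth boundary. For a form $\beta$ let $\mathbf t\beta$ be its pullback to $\partial U$ and $\mathbf n\beta$ its contraction with the outer unit normal along $\partial U$. Green's formula states that for $\alpha,\beta\in W^{1,2}$ of degrees $q-1$ and $q$,
\[
\langle d\alpha,\beta\rangle=\langle\alpha,\delta\beta\rangle+\int_{\partial U}\langle\mathbf t\alpha,\mathbf n\beta\rangle .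
\]
Let $\mathcal H^q(U)$ be the space of $q$-forms $\eta$ with $d\eta=0$, $\delta\eta=0$, $\mathbf n\eta=0$. We use two facts from \cite[Ch.~2]{Schwarz}.
\begin{itemize}
\item[(N1)] $\mathcal H^q(U)$ is finite dimensional, consists of smooth forms, and $\eta\mapsto[\eta]$ is an isomorphism onto $H^q(U;\mathbb R)$.
\item[(N2)] Let $k\in\{0,1\}$. For every $q$-form $\beta\in W^{k,2}$ orthogonal to $\mathcal H^q(U)$ there is a unique $\phi\in W^{k+2,2}$ orthogonal to $\mathcal H^q(U)$, the \emph{Neumann potential} of $\beta$, with $\Delta\phi=\beta$, $\mathbf n\phi=0$, $\mathbf nd\phi=0$; moreover $\|\phi\|_{k+2}\le C\|\beta\|_k$.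
\end{itemize}

\begin{lemma}\label{lem:hodge}
Let $q\ge1$ and let $\beta\in W^{1,2}$ be a closed $q$-form on $U$. Then $\beta=\eta+dh$, where $\eta$ is the orthogonal projection of $\beta$ to $\mathcal H^q(U)$ and $h\in W^{2,2}$ is orthogonal to all closed $(q-1)$-forms of class $W^{1,2}$ and satisfies $\delta h=0$, $\mathbf nh=0$, $\|h\|_1\le C\|\beta\|$, $\|h\|_2\le C\|\beta\|_1$.
\end{lemma}

\begin{proof}
Let $\phi\in W^{3,2}$ be the Neumann potential of $\beta-\eta$, and put $h=\delta\phi$, $\psi=d\phi$. Both are in $W^{2,2}$, $\mathbf n\psi=0$, and $\delta\psi=\beta-\eta-dh$. The right-hand side is closed and of class $W^{1,2}$, so Green's formula gives $\|\delta\psi\|^2=\langle\beta-\eta-dh,\delta\psi\rangle=\langle d(\beta-\eta-dh),\psi\rangle=0$. Thus $\beta=\eta+dh$. If $z\in W^{1,2}$ is closed, then $\langle z,h\rangle=\langle z,\delta\phi\rangle=\langle dz,\phi\rangle=0$ because $\mathbf n\phi=0$. We have $\delta h=\delta\delta\phi=0$. For $q\ge2$ and smooth $k$, Green's formula and $h\perp dk$ give $\int_{\partial U}\langle\mathbf tk,\mathbf nh\rangle=0$; as $\mathbf tk$ is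 arbitrary, $\mathbf nh=0$. (For $q=1$, $h$ is a function and there is nothing to prove.) The two estimates are those of (N2) for $k=0$ and $k=1$.
\end{proof}

Apply the lemma to a smooth exact $(p+1)$-form $F=d\gamma$. Its projection to $\mathcal H^{p+1}(U)$ vanishes, since $\langle d\gamma,\eta\rangle=\langle\gamma,\delta\eta\rangle=0$ for $\eta\in\mathcal H^{p+1}(U)$. So $\alpha_F:=h$ is a primitive of $F$, and being orthogonal to closed forms it has the least norm among primitives of class $W^{1,2}$. In analogy with \eqref{eq:kappa} put
\[
\kappa_p(U)=\inf_{F\neq0}\ \|F\|^2/\|\alpha_F\|^2 ,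
\]
the infimum over smooth exact $(p+1)$-forms on $U$. It is positive by Lemma~\ref{lem:hodge}. For $p=0$ and $U$ connected, $\alpha_{df}$ is $f$ minus its mean, and $\kappa_0(U)$ is the first positive Neumann eigenvalue.

The domains that we use are products, and there separation of variables bounds $\kappa_p$.

\begin{lemma}\label{lem:product}
Let $X$ be a closed oriented Riemannian manifold and $U=X\times[0,\ell]$ with the product metric. Then $\kappa_p(U)\ge\min(\lambda_{1,p}(X),\pi^2/\ell^2)$ for $0\le p\le\dim X$.
\end{lemma}

\begin{proof}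
Consider the $p$-forms
\[
\cos(k\pi t/\ell)\,\omega\quad(k\ge0),\qquad \sin(k\pi t/\ell)\,dt\wedge\omega'\quad(k\ge1),
\]
where $\omega$ and $\omega'$ run over complete orthonormal systems of eigenforms of $X$ of degrees $p$ and $p-1$. The cosines and the sines are both complete in $L^2([0,\ell])$, so after normalization these forms are a complete orthonormal system $(e_j)$ of $L^2$ $p$-forms on $U$. We have $\Delta e_j=\mu_je_j$, where $\mu_j$ is the eigenvalue on $X$ plus $k^2\pi^2/\ell^2$. In $e_j$ and in $de_j$ every term containing $dt$ has the factor $\sin(k\pi t/\ell)$, so $\mathbf ne_j=0$ and $\mathbf nde_j=0$. If $k\ge1$ then $\mu_j\ge\pi^2/\ell^2$. If $k=0$ then $e_j$ is a multiple of $\omega$, and either $\mu_j\ge\lambda_{1,p}(X)$, or $\omega$ is harmonic and $e_j$ is closed.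

Let $\mathcal D(h,h')=\langle dh,dh'\rangle+\langle\delta h,\delta h'\rangle$. If $h\in W^{1,2}$ and $\mathbf nh=0$, Green's formula gives $\langle dh,de_j\rangle=\langle h,\delta de_j\rangle$ and $\langle\delta h,\delta e_j\rangle=\langle h,d\delta e_j\rangle$, so $\mathcal D(h,e_j)=\mu_j\langle h,e_j\rangle$. Write $h_j=\langle h,e_j\rangle$. For a finite sum $h'=\sum h_je_j$ it follows that $\mathcal D(h,h')=\mathcal D(h',h')=\sum\mu_jh_j^2$, and $\mathcal D(h-h',h-h')\ge0$ gives $\mathcal D(h,h)\ge\sum\mu_jh_j^2$. Take $h=\alpha_F$. Then $\mathcal D(h,h)=\|F\|^2$ and $h_j=0$ when $e_j$ is closed, so $\|F\|^2\ge\min(\lambda_{1,p}(X),\pi^2/\ell^2)\sum_jh_j^2$, and $\sum_jh_j^2=\|\alpha_F\|^2$.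
\end{proof}

\section{The strategy, and a torus in the three-sphere}\label{sec:strategy}

Of this section only the definitions and facts of \ref{sub:heegaard} and Lemma~\ref{lem:path} are used later; the rest explains why the proof takes the form it does.

\subsection{Shrinking and shells}\label{sub:shells}
Choose a domain $U\subset M$ whose geometry we control and multiply the metric by $\varepsilon^2$ away from $U$. By \eqref{eq:conformal}, the squared norm of a $p$-form on the shrunken part carries the weight $\varepsilon^{n-2p}$, which tends to zero when $p\le\frac{n-1}2$. A primitive then needs to be small only on $U$ and may be merely bounded elsewhere. One obtains $\liminf\kappa_p\ge\kappa_p(U)$, provided the best primitive on $U$ extends to a primitive on $M$; this is so when $H^p(M)\to H^p(U)$ is surjective (Lemma~\ref{lem:A}). Duality takes care of the degrees above $\frac{n-1}2$.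

A shell $U=S^{n-1}\times[0,1]$ fits into any coordinate ball and has no cohomology in degrees $1,\dots,n-2$. If $S^{n-1}$ has metrics of large volume with all $\lambda_{1,p}\ge1$, then by Lemma~\ref{lem:product} so does $M$, up to a factor $2$. The difficulty is to start this induction. Let $n=3$ and $U=\Sigma\times[0,\ell]$ with $\Sigma$ a surface of genus $\gamma$. For functions, Lemma~\ref{lem:product} offers the bound $\mu=\min(\lambda_1(\Sigma),\pi^2/\ell^2)$, where $\lambda_1=\lambda_{1,0}$. Since $\ell\le\pi\mu^{-1/2}$, inequality \eqref{eq:YY} gives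
\[
\mu\operatorname{Vol}(U)^{2/3}\le\bigl(\pi\mu\operatorname{Area}(\Sigma)\bigr)^{2/3}\le\bigl(8\pi^2(\gamma+1)\bigr)^{2/3}.
\]
So the genus must tend to infinity while $M$ is fixed, and then $H^1(M)\to H^1(U)\cong\mathbb R^{2\gamma}$ is far from surjective. We have to understand what happens to the harmonic $1$-forms of $\Sigma$.

\subsection{Heegaard surfaces and their Lagrangians}\label{sub:heegaard}
Let $\Sigma$ be a closed connected oriented Riemannian surface. We identify $H^1(\Sigma)=H^1(\Sigma;\mathbb R)$ with the space of harmonic $1$-forms and write $|a|$ for the $L^2$ norm of the harmonic representative of $a$; it is the least $L^2$ norm of a closed form in the class. The form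
\[
\omega(a,b)=\int_\Sigma a\wedge b
\]
is antisymmetric, depends only on the classes, and satisfies $\langle a,b\rangle=\omega(a,{*}b)$. The star preserves harmonic forms, is an isometry and has ${*}{*}=-1$ on $1$-forms; in particular $\omega$ is nondegenerate. For a subspace $L$ put $L^\omega=\{a:\omega(a,L)=0\}$. One calls $L$ \emph{Lagrangian} if $L^\omega=L$, equivalently if $\omega$ vanishes on $L$ and $\dim L=\frac12\dim H^1(\Sigma)$.

If $\Sigma$ is the boundary of a compact oriented $3$-manifold $V$, the image of the restriction map $r:H^1(V)\to H^1(\Sigma)$ is Lagrangian (``half lives, half dies''). Indeed, $\omega$ vanishes on it by Stokes' theorem; and in the exact sequence $H^1(V)\to H^1(\Sigma)\to H^2(V,\Sigma)$ the second map is the transpose of $r$ under Poincar\'e--Lefschetz duality, so it has the same rank as $r$ and has kernel $\operatorname{im}r$.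

A \emph{handlebody} is a compact connected orientable $3$-manifold obtained from disjoint balls by attaching $1$-handles $D^2\times[-1,1]$ along $D^2\times\{\pm1\}$. It is determined up to diffeomorphism by the genus of its boundary. The standard unknotted surface of genus $\gamma$ in $\mathbb R^3\subset S^3$ splits $S^3$ into two handlebodies. By a \emph{Heegaard surface} we mean a surface $\Sigma$ together with an embedding in $S^3$ such that $S^3=V_1\cup_\Sigma V_2$ with $V_1,V_2$ handlebodies. It carries the two Lagrangians $L_i=\operatorname{im}(H^1(V_i)\to H^1(\Sigma))$, and since $H^1(S^3)=H^2(S^3)=0$ the Mayer--Vietoris sequence gives $H^1(\Sigma)=L_1\oplus L_2$. The metric on $\Sigma$ is always an abstract one, unrelated to the round metric of $S^3$.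

\subsection{The limit problem for the harmonic part}
Thicken a Heegaard surface to $U=\Sigma\times[0,\ell]$, with $V_1$ attached at $t=0$ and $V_2$ at $t=\ell$, and shrink the handlebodies. In dimension three the weight in \eqref{eq:conformal} is $\varphi$ for $1$-forms and $\varphi^{-1}$ for $2$-forms. So a $2$-form $F=d\alpha$ of bounded norm must vanish on $V_1\sqcup V_2$ in the limit, and the limit problem concerns $1$-forms $\alpha$ that are closed on the handlebodies, with norms taken over $U$ (Lemma~\ref{lem:B}). Suppose that on $U$ the form $\alpha$ is a path $\eta(t)$ of harmonic forms on $\Sigma$. Then $d\alpha=dt\wedge\eta'$, the quotient in \eqref{eq:kappa} becomes $\int|\eta'|^2/\int|\eta|^2$, and closedness on $V_1$ and $V_2$ means $\eta(0)\in L_1$ and $\eta(\ell)\in L_2$. Since $L_1\cap L_2=0$, nonzero constant paths are excluded, but a path may be nearly constant if $L_1$ and $L_2$ are close. We measure this by a number $\sigma\in(0,1]$ such that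
\begin{equation}\label{eq:angle}
\sigma|a_1|\le|a_1-a_2|\qquad\text{for all }a_1\in L_1,\ a_2\in L_2 .
\end{equation}
The best such $\sigma$ is the sine of the smallest angle between $L_1$ and $L_2$.

\begin{lemma}\label{lem:path}
Let $L_1,L_2$ be subspaces of a finite dimensional Euclidean space $\mathcal H$ satisfying \eqref{eq:angle} with $\sigma\in(0,1]$. If $\eta\in W^{1,2}([0,\ell];\mathcal H)$, $\eta(0)\in L_1$ and $\eta(\ell)\in L_2$, then
\[
\int_0^\ell|\eta|^2\,dt\le\frac{4\ell^2}{\sigma^2}\int_0^\ell|\eta'|^2\,dt .
\]
\end{lemma}

\begin{proof}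
Let $I=\int_0^\ell|\eta'|^2$. By Cauchy--Schwarz $|\eta(t)-\eta(0)|\le\sqrt{\ell I}$ for all $t$. For $t=\ell$, \eqref{eq:angle} gives $|\eta(0)|\le\sigma^{-1}\sqrt{\ell I}$. Hence $|\eta(t)|\le(1+\sigma^{-1})\sqrt{\ell I}\le2\sigma^{-1}\sqrt{\ell I}$; square and integrate.
\end{proof}

The non-harmonic parts of $\alpha$ are controlled by $\lambda_1(\Sigma)$. To have the harmonic part controlled equally well we take $\ell=\sigma/(2\sqrt{\lambda_1(\Sigma)})$, and then
\[
\lambda_1(\Sigma)\operatorname{Vol}(U)^{2/3}=\bigl(\tfrac12\,\lambda_1(\Sigma)\operatorname{Area}(\Sigma)\,\sigma\bigr)^{2/3}.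
\]
The task is to find Heegaard surfaces with metrics for which $\lambda_1(\Sigma)\operatorname{Area}(\Sigma)\,\sigma$ is unbounded. The metric determines the first two factors. The third depends also on the embedding, and this freedom is already visible in genus one.

\begin{example}\label{ex:torus}
Let $v_1=(1,0)$ and $v_2=(x_0,h)$ with $h>0$, and let $\Sigma=\mathbb R^2/(\mathbb Zv_1+\mathbb Zv_2)$ be flat, with coordinates $(x,y)$. Embed $\Sigma$ in $S^3=\{|z|^2+|w|^2=1\}\subset\mathbb C^2$ by $t_1v_1+t_2v_2\mapsto(e^{2\pi it_1},e^{2\pi it_2})/\sqrt2$, and let $V_1=\{|z|\le|w|\}$, $V_2=\{|z|\ge|w|\}$. The loop in the direction $v_i$ bounds a disk in the solid torus $V_i$, so the line $L_i$ consists of the classes with zero period along $v_i$. Harmonic forms are the forms with constant coefficients, and their $L^2$ norm is proportional to the Euclidean norm. We get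
\[
L_1=\mathbb R\,\frac{dy}h,\qquad L_1^\perp=\mathbb R\,dx,\qquad L_2=\mathbb R\Bigl(dx-x_0\frac{dy}h\Bigr),
\]
where $dy/h$ is the class with periods $0$ along $v_1$ and $1$ along $v_2$. The angle $\phi\in(0,\pi/2]$ between $L_1$ and $L_2$ satisfies $\sigma=\sin\phi=h/\sqrt{h^2+x_0^2}$.

Two things can be read off. First, the loss in Lemma~\ref{lem:path} is real: a unit vector turning at constant speed through the angle $\phi$ from $L_1$ to $L_2$ has $\int|\eta'|^2/\int|\eta|^2=\phi^2/\ell^2\le\pi^2\sigma^2/(4\ell^2)$. Second, for an integer $B$ the pair $(v_1,v_2+Bv_1)$ is another basis of the same lattice, so it defines another embedding of the same flat torus, with the same $L_1$ and with $x_0$ replaced by $x_0+B$. A large $B$ makes the angle as small as we like, while rounding $-x_0$ to a nearest integer $B$ gives $|x_0+B|\le\frac12$ and $\sigma\ge h/\sqrt{h^2+1/4}$. Nothing is gained yet, since $\lambda_1\operatorname{Area}\le16\pi$ in genus one by \eqref{eq:YY}.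
\end{example}

In higher genus $L_2$ is again a graph over $L_1^\perp$, the number $x_0$ becomes a symmetric matrix, re-embedding changes it by an arbitrary integral symmetric matrix, and the question is how well it can be rounded. This is carried out in Section~\ref{sec:surface}.

\section{Shrinking the complement of a domain}\label{sec:shrink}

Let $(M,g)$ be a closed connected Riemannian manifold of dimension $n\ge3$, and let $U\subset M$ be a compact connected oriented domain with smooth boundary. For $0<\varepsilon<1$ let $N_\varepsilon=\{x:0<\operatorname{dist}(x,U)<\rho_\varepsilon\}$, where $\rho_\varepsilon\in(0,\varepsilon]$ is so small that $\operatorname{Vol}_g(N_\varepsilon)^{2/n}\le\varepsilon^n$. Choose a smooth $\chi_\varepsilon:M\to[0,1]$ equal to $1$ on $U$ and to $0$ outside $U\cup N_\varepsilon$, and put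
\[
\varphi_\varepsilon=\varepsilon+(1-\varepsilon)\chi_\varepsilon,\qquad g_\varepsilon=\varphi_\varepsilon^2\,g .
\]
Then $g_\varepsilon=g$ on $U$, so $\operatorname{Vol}(g_\varepsilon)\ge\operatorname{Vol}(U)$; moreover $\varepsilon\le\varphi_\varepsilon\le1$, and $\varphi_\varepsilon=\varepsilon$ outside $U\cup N_\varepsilon$. The layer $N_\varepsilon$ is there only to make $g_\varepsilon$ smooth; no derivative of $\varphi_\varepsilon$ will appear. Norms without the subscript $g_\varepsilon$ refer to $g$.

\begin{lemma}\label{lem:A}
Let $0\le p\le\frac{n-1}2$.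
\begin{itemize}
\item[(a)] If $H^p(M;\mathbb R)\to H^p(U;\mathbb R)$ is surjective, then $\liminf_{\varepsilon\to0}\kappa_p(M,g_\varepsilon)\ge\kappa_p(U)$.
\item[(b)] If $p\ge1$ and $H^p(M;o)\to H^p(U;o)$ is surjective, then $\liminf_{\varepsilon\to0}\kappa_p(M,g_\varepsilon;o)\ge\kappa_p(U)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The letter $C$ denotes constants independent of $\varepsilon$ and $F$. Let $F$ be a smooth exact $(p+1)$-form on $M$. By \eqref{eq:kappa} it suffices to find one primitive of small $g_\varepsilon$-norm.

\emph{Step 1: a primitive that is optimal on $U$ and bounded on $M$.} We have two primitives at hand. The $g$-coexact primitive $\hat\alpha$ is defined on $M$ and satisfies $\|\hat\alpha\|_1\le C\|F\|$ by \eqref{eq:elliptic}. The primitive $\alpha_U=\alpha_{F|_U}$ is defined on $U$ only; it satisfies $\|\alpha_U\|_U^2\le\kappa_p(U)^{-1}\|F\|_U^2$ and, by Lemma~\ref{lem:hodge}, $\|\alpha_U\|_{1,U}\le C\|F\|_U$. Their difference $\beta=\hat\alpha|_U-\alpha_U$ is closed, with $\|\beta\|_{1,U}\le C\|F\|$. We extend $\beta$ to a closed form $\tilde\beta$ on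 $M$ with $\|\tilde\beta\|_1\le C\|F\|$.

If $p=0$, then $\beta$ is a constant because $U$ is connected, and $\tilde\beta$ is the same constant. If $p\ge1$, write $\beta=\eta+dh$ as in Lemma~\ref{lem:hodge}, so that $\|\eta\|_U+\|h\|_{2,U}\le C\|F\|$. By surjectivity and (N1), for each $\eta\in\mathcal H^p(U)$ there are a smooth closed form $z$ on $M$ and a smooth form $k$ on $U$ with $z|_U=\eta+dk$. Choose them for a basis of $\mathcal H^p(U)$ and extend linearly; as the space is finite dimensional, $\|z\|_1+\|k\|_{2,U}\le C\|\eta\|_U$. Since $\partial U$ is smooth there is a bounded extension operator $W^{2,2}(U)\to W^{2,2}(M)$. Let $\tilde h$ be the extension of $h-k$ and $\tilde\beta=z+d\tilde h$. It is closed, and on $U$ it equals $\eta+dk+dh-dk=\beta$.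

In both cases $\alpha=\hat\alpha-\tilde\beta$ satisfies
\[
d\alpha=F,\qquad\alpha|_U=\alpha_U,\qquad\|\alpha\|_1\le C\|F\| .
\]

\emph{Step 2: the weights.} Let $r=n-2p-2$, so $-1\le r\le n-2$, and $r^+=\max(r,0)$. By \eqref{eq:conformal},
\[
E:=\|F\|^2_{g_\varepsilon}=\int_M\varphi_\varepsilon^{\,r}|F|^2,\qquad\|\alpha\|^2_{g_\varepsilon}=\int_M\varphi_\varepsilon^{\,r+2}|\alpha|^2 .
\]
Since $\varphi_\varepsilon=1$ on $U$, $\|F\|_U^2\le E$. Since $\varepsilon\le\varphi_\varepsilon\le1$, we have $\varphi_\varepsilon^{\,r}\ge\varepsilon^{r^+}$ and so $\|F\|^2\le\varepsilon^{-r^+}E$. On the layer, H\"older's inequality and the Sobolev embedding $W^{1,2}\subset L^{2n/(n-2)}$ give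
\[
\int_{N_\varepsilon}|\alpha|^2\le\operatorname{Vol}(N_\varepsilon)^{2/n}\,\|\alpha\|^2_{L^{2n/(n-2)}}\le C\varepsilon^n\|\alpha\|_1^2 .
\]
Split $M$ into $U$, $N_\varepsilon$ and the rest, where the weight $\varphi_\varepsilon^{\,r+2}$ is $1$, at most $1$, and $\varepsilon^{r+2}$ respectively:
\[
\|\alpha\|^2_{g_\varepsilon}\le\|\alpha_U\|_U^2+C(\varepsilon^n+\varepsilon^{r+2})\|\alpha\|_1^2\le\bigl[\kappa_p(U)^{-1}+C(\varepsilon^{n-r^+}+\varepsilon^{r+2-r^+})\bigr]E .
\]
Here $n-r^+\ge2$, and $r+2-r^+$ equals $2$ for $r\ge0$ and $1$ for $r=-1$. Hence $\kappa_p(M,g_\varepsilon)\ge(\kappa_p(U)^{-1}+C\varepsilon)^{-1}$.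

(b) The orientation of $U$ identifies $o$-valued forms on $U$ with ordinary forms, isometrically and compatibly with $d$. With $F,\hat\alpha,z,\tilde h$ taken $o$-valued, the argument for $p\ge1$ applies word for word.
\end{proof}

The bound on $p$ is used only in the last estimate: for $p\ge n/2$ we have $r+2\le0$, and the weight of $\alpha$ on the shrunken part does not tend to zero. Surjectivity is used only to extend $\eta$. When it fails, $\alpha_U$ need not extend to a primitive on $M$, and the limit has to remember something of the complement. For $n=3$, $p=1$ the exponent is $r=-1$, so the proof above wasted the large weight $\varepsilon^{-1}$ that $F$ carries off $U$. The next lemma uses it. Since we no longer have an explicit primitive, the argument is by compactness.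

\begin{lemma}\label{lem:B}
Let $n=3$. Suppose $\nu>0$ is such that every $1$-form $\alpha\in W^{1,2}(M)$ with $d\alpha=0$ almost everywhere on $M\setminus U$ satisfies
\begin{equation}\label{eq:limit}
\inf_{f\in C^\infty(M)}\|\alpha+df\|_U^2\le\nu^{-1}\|d\alpha\|_U^2 .
\end{equation}
Then $\liminf_{\varepsilon\to0}\kappa_1(M,g_\varepsilon)\ge\nu$.
\end{lemma}

\begin{proof}
Suppose not. Then there are $\nu'<\nu$ and $\varepsilon_k\to0$ with $\kappa_1(M,g_{\varepsilon_k})<\nu'$. Write $\varphi_k=\varphi_{\varepsilon_k}$. By \eqref{eq:kappa} and \eqref{eq:conformal} there are smooth exact $2$-forms $F_k$ with $\int\varphi_k^{-1}|F_k|^2=1$, all of whose primitives $\alpha$ satisfy $\int\varphi_k|\alpha|^2\ge1/\nu'$. As $\varphi_k\le1$ we have $\|F_k\|\le1$, so by \eqref{eq:elliptic} the $g$-coexact primitives $\hat\alpha_k$ are bounded in $W^{1,2}(M)$. By Rellich's theorem a subsequence converges weakly in $W^{1,2}$ and strongly in $L^2$ to some $\hat\alpha$, and $F_k=d\hat\alpha_k\to d\hat\alpha$ weakly in $L^2$.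

Let $V'$ be a compact subset of the open set $M\setminus U$. For large $k$ we have $\varphi_k=\varepsilon_k$ on $V'$, so $\int_{V'}|F_k|^2=\varepsilon_k\int_{V'}\varphi_k^{-1}|F_k|^2\le\varepsilon_k$. Hence $d\hat\alpha=0$ almost everywhere on $M\setminus U$, and \eqref{eq:limit} applies to $\hat\alpha$. By weak lower semicontinuity $\|d\hat\alpha\|_U^2\le\liminf\|F_k\|_U^2\le1$. Fix $f\in C^\infty(M)$. Then $\hat\alpha_k+df$ is a primitive of $F_k$, the functions $|\hat\alpha_k+df|^2$ converge in $L^1$, and $\varphi_k$ tends pointwise and boundedly to the indicator function of $U$. Therefore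
\[
\frac1{\nu'}\le\int_M\varphi_k|\hat\alpha_k+df|^2\longrightarrow\|\hat\alpha+df\|_U^2 .
\]
Taking the infimum over $f$, \eqref{eq:limit} gives $1/\nu'\le1/\nu$, which contradicts $\nu'<\nu$.
\end{proof}

\section{Thickened Heegaard surfaces}\label{sec:thick}

We now prove the estimate announced in Section~\ref{sec:strategy}. The manifold $M$ plays almost no role, because the whole configuration except one small ball is placed inside a coordinate ball of $M$.

\begin{proposition}\label{prop:thick}
Let $\Sigma$ be a Heegaard surface with a Riemannian metric, let $0<\Lambda\le\lambda_1(\Sigma)$, and let $\sigma\in(0,1]$ satisfy \eqref{eq:angle}. Then every closed connected $3$-manifold $M$ has a metric $g'$ with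
\[
\min\bigl(\kappa_0(M,g'),\kappa_1(M,g')\bigr)\operatorname{Vol}(g')^{2/3}\ge\tfrac12\bigl(\tfrac12\,\Lambda\,\sigma\operatorname{Area}(\Sigma)\bigr)^{2/3}.
\]
\end{proposition}

\begin{proof}
\emph{The domain.} Put $\ell=\sigma/(2\sqrt\Lambda)$. Take a two-sided collar $\Sigma\times(-1,\ell+1)$ of $\Sigma=\Sigma\times\{\ell/2\}$ in $S^3$, with $V_1$ on the side of small $t$, and let $U=\Sigma\times[0,\ell]$. The complement of $\operatorname{int}U$ consists of $V_1$ and $V_2$ with a collar removed. We call these pieces $V_1$ and $V_2$ again; now $\partial V_1=\Sigma\times\{0\}$, $\partial V_2=\Sigma\times\{\ell\}$, and the images of $H^1(V_i)$ in $H^1(\Sigma)$ are still $L_i$, as one sees by sliding along the collar. Let $\mathbb B\subset\operatorname{int}V_2$ be a small closed round ball disjoint from the collar. Then $S^3\setminus\operatorname{int}\mathbb B$ is a closed ball, and we embed it in $M$. So $U$, $V_1$ and $V_2^\circ=V_2\setminus\operatorname{int}\mathbb B$ are subsets of $M$. A partition of unity combines the product metric on $\Sigma\times(-1,\ell+1)$ with any metric on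 $M\setminus U$ to a smooth metric $g$ on $M$ that is the product metric on $U$. Let $g_\varepsilon$ be as in Section~\ref{sec:shrink}.

We show that \eqref{eq:limit} holds with $\nu=\Lambda$. To avoid questions of regularity we prove an inequality for smooth forms and pass to the limit. Let $\mathcal H\cong H^1(\Sigma)$ be the space of harmonic $1$-forms on $\Sigma$. For a smooth $1$-form $\beta$ on $U$ write $\beta=a+b\,dt$, with $a(t)$ a $1$-form and $b(t)$ a function on $\Sigma$, and let $\eta_\beta(t)\in\mathcal H$ be the harmonic part of $a(t)$.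

\emph{Step 1: the non-harmonic parts.} We claim that for smooth $\beta$
\begin{equation}\label{eq:smooth}
\inf_{f\in C^\infty(M)}\|\beta+df\|_U^2\le\int_0^\ell|\eta_\beta|^2\,dt+\Lambda^{-1}\Bigl(\|d\beta\|_U^2-\int_0^\ell|\eta_\beta'|^2\,dt\Bigr).
\end{equation}
Write $\eta=\eta_\beta$. The Hodge decomposition on each slice reads $a=\eta+d_\Sigma u+{*}d_\Sigma w$, with $u(t),w(t)$ of mean zero. The functions $u,w$ are smooth on $U$, because they are obtained from $a(t)$ by fixed linear operators that are bounded between the Sobolev spaces of $\Sigma$ and commute with $\partial_t$. We have $d\beta=d_\Sigma a+dt\wedge(\partial_ta-d_\Sigma b)$, where $d_\Sigma a=d_\Sigma{*}d_\Sigma w$ has pointwise norm $|\Delta_\Sigma w|$, and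
\[
\partial_ta-d_\Sigma b=\eta'-d_\Sigma(b-\partial_tu)+{*}d_\Sigma\partial_tw
\]
is an orthogonal sum on each slice. Let $k(t)$ be the mean of $b-\partial_tu$ on the slice and $v=b-\partial_tu-k$. Dropping the term with $\partial_tw$,
\[
\|d\beta\|_U^2\ge\int_0^\ell\bigl(|\eta'|^2+\|d_\Sigma v\|_\Sigma^2+\|\Delta_\Sigma w\|_\Sigma^2\bigr)dt .
\]
We choose $f$ to remove the slicewise exact part of $a$ and the slice mean of the $dt$ component: $f=-u-\int_0^tk$, extended smoothly to $M$. Then $\beta+df=\eta+{*}d_\Sigma w+v\,dt$ on $U$, and
\[
\|\beta+df\|_U^2=\int_0^\ell\bigl(|\eta|^2+\|v\|_\Sigma^2+\|d_\Sigma w\|_\Sigma^2\bigr)dt .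
\]
Since $v$ has mean zero on slices, $\|v\|_\Sigma^2\le\Lambda^{-1}\|d_\Sigma v\|_\Sigma^2$. Since $w$ does too, $\|d_\Sigma w\|_\Sigma^2=\langle w,\Delta_\Sigma w\rangle\le\Lambda^{-1/2}\|d_\Sigma w\|_\Sigma\|\Delta_\Sigma w\|_\Sigma$, that is, $\|d_\Sigma w\|_\Sigma^2\le\Lambda^{-1}\|\Delta_\Sigma w\|_\Sigma^2$. This proves \eqref{eq:smooth}.

\emph{Step 2: the limit.} Let $\alpha\in W^{1,2}(M)$ with $d\alpha=0$ almost everywhere off $U$, and let $\beta_k$ be smooth forms on $M$ with $\beta_k\to\alpha$ in $W^{1,2}(M)$. For smooth $\beta$ we have $|\eta_\beta(t)|\le\|a(t)\|_\Sigma$ and $|\eta_\beta'(t)|\le\|\partial_ta(t)\|_\Sigma$, so the linear map $\beta\mapsto\eta_\beta$ is bounded from $W^{1,2}(U)$ to $W^{1,2}([0,\ell];\mathcal H)$. Hence $\eta_k=\eta_{\beta_k}$ converges in $W^{1,2}([0,\ell];\mathcal H)$, and therefore uniformly, to a path $\eta$. The left side of \eqref{eq:smooth} is the squared $L^2(U)$ distance from $\beta$ to a fixed subspace, so it is continuous in $L^2(U)$. Thus \eqref{eq:smooth} holds with $\alpha,\eta$ in place of $\beta,\eta_\beta$.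

\emph{Step 3: $\eta(0)\in L_1$ and $\eta(\ell)\in L_2$.} Since $L_2$ is Lagrangian, it suffices to show $\omega(\eta(\ell),\zeta_0)=0$ for each harmonic $\zeta_0\in L_2$. There is a smooth closed form $\zeta$ on $V_2$ whose pullback to $\Sigma\times\{\ell\}$ is cohomologous to $\zeta_0$. We correct it by two exact forms. The difference of the pullback and $\zeta_0$ is $d\psi_0$; extend $\psi_0$ to $\psi$ on $V_2$ and subtract $d\psi$, so that the pullback becomes $\zeta_0$. Next, $\zeta=d\psi_1$ on a slightly larger ball around $\mathbb B$; cut $\psi_1$ off inside that ball and subtract, so that $\zeta=0$ near $\mathbb B$. This second correction is what makes the part of $M$ beyond $\partial\mathbb B$ invisible. On $V_2^\circ$, oriented as a subset of $S^3$, we have $d(\beta_k\wedge\zeta)=d\beta_k\wedge\zeta$, and Stokes' theorem gives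
\[
\int_{V_2^\circ}d\beta_k\wedge\zeta=\pm\int_\Sigma a_k(\ell)\wedge\zeta_0=\mp\langle a_k(\ell),{*}\zeta_0\rangle=\mp\langle\eta_k(\ell),{*}\zeta_0\rangle=\pm\,\omega(\eta_k(\ell),\zeta_0),
\]
where the third equality holds because ${*}\zeta_0$ is harmonic. The left side tends to $\int_{V_2^\circ}d\alpha\wedge\zeta=0$ and the right side to $\pm\omega(\eta(\ell),\zeta_0)$. So $\eta(\ell)\in L_2$. The same computation on $V_1$, where only the first correction is needed, gives $\eta(0)\in L_1$.

\emph{Step 4: conclusion.} By Lemma~\ref{lem:path} and the choice of $\ell$, $\int_0^\ell|\eta|^2\le\Lambda^{-1}\int_0^\ell|\eta'|^2$. Inserting this in \eqref{eq:smooth} for $\alpha$ gives \eqref{eq:limit} with $\nu=\Lambda$, and Lemma~\ref{lem:B} yields $\liminf\kappa_1(M,g_\varepsilon)\ge\Lambda$. For functions, $\pi^2/\ell^2=4\pi^2\Lambda/\sigma^2\ge\Lambda$, so $\kappa_0(U)\ge\Lambda$ by Lemma~\ref{lem:product}; as $U$ is connected, Lemma~\ref{lem:A}(a) with $p=0$ yields $\liminf\kappa_0(M,g_\varepsilon)\ge\Lambda$. For small $\varepsilon$ the metric $g'=g_\varepsilon$ has $\kappa_0,\kappa_1\ge\Lambda/2$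 and volume at least $\ell\operatorname{Area}(\Sigma)$, and
\[
\frac\Lambda2\Bigl(\frac{\sigma\operatorname{Area}(\Sigma)}{2\sqrt\Lambda}\Bigr)^{2/3}=\frac12\Bigl(\frac{\Lambda\,\sigma\operatorname{Area}(\Sigma)}2\Bigr)^{2/3}.\qedhere
\]
\end{proof}

\section{Surfaces with a spectral gap and a good pair of Lagrangians}\label{sec:surface}

\begin{proposition}\label{prop:surface}
There is a constant $c\in(0,1]$ such that for every integer $m\ge3$ there is a Heegaard surface $\Sigma$ with a Riemannian metric satisfying
\[
\lambda_1(\Sigma)\ge cm^{-2},\qquad\operatorname{Area}(\Sigma)\ge cm^5,\qquad cm^{-5/2}|a_1|\le|a_1-a_2|\quad(a_1\in L_1,\ a_2\in L_2).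
\]
\end{proposition}

The surface is the boundary of a thickened graph, built from copies of one fixed piece. This has two advantages: the spectral gap of the surface is comparable to that of the graph, and the surface comes with a system of disjoint annuli of fixed size, one for each edge, in which the cohomology can be compared with $\mathbb R^{\text{edges}}$ with uniform constants. We use the discrete torus $(\mathbb Z/m)^d$, whose spectrum is explicit. It has gap of order $m^{-2}$ and about $m^d$ edges, and the sine of the angle that we obtain is of the order of $m^{-d/2}$, the inverse square root of the number of edges. The product of gap, area and sine is of order $m^{d/2-2}$, and $d=5$ is the first dimension in which this grows. In this section $C$ denotes constants independent of $m$.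

\subsection{The handlebody and the surface}
Let $\Gamma$ be the graph with vertex set $(\mathbb Z/m)^5$ and oriented edges $e=(x,x+e_j)$, $1\le j\le5$, where $e_j$ are the standard generators. It has $m^5$ vertices and $K=5m^5$ edges; let $\mathcal E$ be the set of edges. Since $m\ge3$, two vertices are joined by at most one edge.

Let $D^2$ be the round disk with boundary of length one. Attach ten cylinders $D^2\times[0,1]$, labeled $j^\pm$ ($1\le j\le5$), along $D^2\times\{1\}$ to disjoint disks in the boundary of an oriented $3$-ball, and smooth the corners of the attachment. The result $\hat Q$ is a ball whose boundary consists of the ten free disks $D^2\times\{0\}$ and a sphere with ten holes $Q$. Fix once and for all a metric on $Q$ that is the product metric on the ten collars $\partial D^2\times[0,1]$. Take a copy $\hat Q_x\supset Q_x$ for each vertex $x$ and glue the free disk $j^+$ of $\hat Q_x$ to the free disk $j^-$ of $\hat Q_{x+e_j}$ by an isometry of $D^2$, depending only on $j$, that reverses the boundary orientations. We obtain an oriented handlebody $W$ with boundary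 $\Sigma=\bigcup_xQ_x$, a closed connected oriented surface with a smooth metric and area $m^5\operatorname{Area}(Q)$.

The two cylinders glued along an edge $e$ form a handle $D_e\times[-1,1]$, with coordinate $s\in[-1,1]$ increasing in the direction of $e$. It meets $\Sigma$ in the flat annulus $A_e=\partial D_e\times[-1,1]$. Let $\vartheta\in\mathbb R/\mathbb Z$ be arclength on $\partial D_e$, directed so that $ds\wedge d\vartheta$ is positive on $\Sigma$, and let $c_e=\{s=0\}\subset A_e$ be oriented by $\vartheta$. We also write $D_e$ for the disk $D_e\times\{0\}$ bounded by $c_e$. The handles are disjoint, and $W$ deformation retracts onto a copy of $\Gamma$ whose edge $e$ runs once along the core of the handle $D_e\times[-1,1]$ and avoids the other handles.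

\subsection{The spectral gap}
Let $f$ be a smooth function on $\Sigma$, $f_x$ its mean on $Q_x$, and $\bar f$ its mean on $\Sigma$, which is also the mean of the numbers $f_x$. Then
\[
\int_\Sigma|f-\bar f|^2=\sum_x\int_{Q_x}|f-f_x|^2+\operatorname{Area}(Q)\sum_x|f_x-\bar f|^2 .
\]
The Poincar\'e inequality on $Q$ bounds the first sum by $C\int_\Sigma|df|^2$. For an edge $(x,y)$, the union $P=Q_x\cup Q_y$ is one of five fixed connected surfaces, two copies of $Q$ glued along one circle. If $f_P$ is the mean on $P$, then $|f_x-f_P|^2\le\operatorname{Area}(Q)^{-1}\int_P|f-f_P|^2\le C\int_P|df|^2$, the same holds for $f_y$, and so $|f_x-f_y|^2\le C\int_P|df|^2$. Each $Q_x$ lies in ten such unions, so $\sum_{(x,y)\in\mathcal E}|f_x-f_y|^2\le C\int_\Sigma|df|^2$. The quadratic form $\sum_{(x,y)\in\mathcal E}|f_x-f_y|^2$ is diagonalized by the characters $x\mapsto e^{2\pi ik\cdot x/m}$, $k\in(\mathbb Z/m)^5$, with eigenvalues $\sum_j4\sin^2(\pi k_j/m)$. The smallest positive one is $4\sin^2(\pi/m)\ge16/m^2$. Hence $\sum_x|f_x-\bar f|^2\le Cm^2\int_\Sigma|df|^2$, and altogether $\int_\Sigma|f-\bar f|^2\le Cm^2\int_\Sigma|df|^2$.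 This is the bound on $\lambda_1(\Sigma)$.

\subsection{Periods and dual forms}
Whatever the embedding of $W$ in $S^3$, the first Lagrangian is $L_1=\operatorname{im}(H^1(W)\to H^1(\Sigma))$. We describe it by two linear maps between $H^1(\Sigma)$ and the Euclidean space $\mathbb R^{\mathcal E}$. The \emph{period map} is
\[
\Pi:H^1(\Sigma)\to\mathbb R^{\mathcal E},\qquad\Pi a=\Bigl(\oint_{c_e}a\Bigr)_{e\in\mathcal E}.
\]
Fix a smooth $\rho\ge0$ with support in $(-1,1)$ and $\int\rho=1$. For $\xi\in\mathbb R^{\mathcal E}$ let $\theta_\xi$ be the closed $1$-form equal to $\xi_e\,\rho(s)\,ds$ on $A_e$ and to $0$ outside the annuli, and put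
\[
\Theta:\mathbb R^{\mathcal E}\to H^1(\Sigma),\qquad\Theta\xi=[\theta_\xi].
\]

\begin{lemma}\label{lem:periods}
For $a\in H^1(\Sigma)$ and $\xi\in\mathbb R^{\mathcal E}$,
\begin{equation}\label{eq:periods}
|\Pi a|\le|a|,\qquad|\Theta\xi|\le C|\xi|,\qquad\omega(\Theta\xi,a)=\langle\xi,\Pi a\rangle .
\end{equation}
Moreover $\operatorname{im}\Theta=\ker\Pi=L_1$, and $\Theta$ restricts to an isomorphism from $Z:=\operatorname{im}\Pi$ onto $L_1$.
\end{lemma}

\begin{proof}
Let $a$ be harmonic. The circles $s=\mathrm{const}$ in $A_e$ have length one, and $a$ has the same period $(\Pi a)_e$ on each. Cauchy--Schwarz on each circle and integration in $s$ give $2(\Pi a)_e^2\le\int_{A_e}|a|^2$; sum over the disjoint annuli. Next, $|\Theta\xi|^2\le\|\theta_\xi\|^2=|\xi|^2\int\rho^2$. Writing $a=a_s\,ds+a_\vartheta\,d\vartheta$ on $A_e$ and integrating in $\vartheta$ first,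
\[
\int_{A_e}\rho(s)\,ds\wedge a=\int_{-1}^1\rho(s)\Bigl(\int_{\mathbb R/\mathbb Z}a_\vartheta\,d\vartheta\Bigr)ds=(\Pi a)_e ,
\]
which gives the third formula.

The formula $\xi_e\rho(s)\,ds$ on the handles extends $\theta_\xi$ to a closed form on $W$, so $\operatorname{im}\Theta\subset L_1$. Conversely, a class in $H^1(W)$ is a linear functional on $H_1(W;\mathbb R)=H_1(\Gamma;\mathbb R)$, which is the subspace of cycles in $\mathbb R^{\mathcal E}$. Such a functional is $\langle\xi,\cdot\rangle$ for some $\xi$, and the extension of $\theta_\xi$ has exactly these periods. So $\operatorname{im}\Theta=L_1$. By the third formula $\ker\Pi=(\operatorname{im}\Theta)^\omega=L_1^\omega=L_1$. By the same formula and nondegeneracy of $\omega$, $\Theta\xi=0$ if and only if $\xi\perp Z$, which gives the last assertion.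
\end{proof}

\subsection{Changing the embedding by twists along disks}
Fix a diffeomorphism $\psi$ of $W$ onto the standard unknotted handlebody $V_1\subset S^3$ of the same genus, let $V_2$ be the complementary handlebody, and let $L_2^0\subset H^1(\Sigma)$ be the pullback under $\psi$ of the image of $H^1(V_2)$. We have no control on the angle between $L_1$ and $L_2^0$. But if $\Phi$ is a diffeomorphism of $W$, then $\psi\circ\Phi$ is another embedding onto $V_1$; its Lagrangians are $L_1$ and $\Phi^*L_2^0$. The next lemma supplies enough such $\Phi$. It generalizes the change $v_2\mapsto v_2+Bv_1$ of Example~\ref{ex:torus}.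

\begin{lemma}\label{lem:twist}
For every symmetric matrix $B=(B_{ef})_{e,f\in\mathcal E}$ with integer entries there is a diffeomorphism $\Phi$ of $W$ such that $\Phi^*a=a+\Theta B\,\Pi a$ for all $a\in H^1(\Sigma)$.
\end{lemma}

\begin{proof}
Call $B$ \emph{realizable} if such a $\Phi$ exists. Since $\Pi\Theta=0$,
\[
(1+\Theta B_1\Pi)(1+\Theta B_2\Pi)=1+\Theta(B_1+B_2)\Pi ,
\]
so sums of realizable matrices are realizable.

\emph{One twist.} Let $D\subset W$ be a properly embedded disk, that is, $D\cap\Sigma=\partial D$ transversally, and suppose that its oriented boundary $c$ satisfies $[c]=\sum_ev_e[c_e]$ in $H_1(\Sigma;\mathbb Z)$ with $v\in\mathbb Z^{\mathcal E}$. We show that $vv^T$ and $-vv^T$ are realizable. Take a product neighborhood $D\times[-1,1]$ meeting $\Sigma$ in the annulus $A=c\times[-1,1]$, with coordinates $\vartheta'\in\mathbb R/\mathbb Z$ along $c$ and $s'\in[-1,1]$ directed so that $ds'\wedge d\vartheta'$ is positive. Identify $D$ with a round disk so that $\vartheta'$ is the normalized angle. Let $\tau_\pm$ rotate $D\times\{s'\}$ by $\pm\int_{-1}^{s'}\rho$ full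 turns and be the identity elsewhere. This is a diffeomorphism of $W$, because the rotation is by $0$ turns near $s'=-1$ and by $\pm1$ turn near $s'=1$; on $\Sigma$ it is a Dehn twist along $c$. Let $\theta^c=\rho(s')\,ds'$ on $A$ and $0$ elsewhere. The computation in Lemma~\ref{lem:periods} gives $\omega([\theta^c],a)=\oint_ca=\langle v,\Pi a\rangle=\omega(\Theta v,a)$ for all $a$, so $[\theta^c]=\Theta v$. A class $a$ has a representative equal to $(\oint_ca)\,d\vartheta'$ on $A$: the difference of any representative and this form is closed on $A$ with zero period, hence equals $du$ on $A$, and we subtract the differential of an extension of $u$. Since $\tau_\pm^*d\vartheta'=d\vartheta'\pm\rho(s')\,ds'$, we get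
\[
\tau_\pm^*a=a\pm\langle v,\Pi a\rangle\,\Theta v=a+\Theta(\pm vv^T)\Pi a .
\]

\emph{Enough disks.} Let $\mathbf 1_e$ be the standard basis of $\mathbb Z^{\mathcal E}$. The disks $D_e$ give $v=\mathbf 1_e$. Let $e\ne f$. Since $\Sigma$ is connected there is an embedded arc from $c_e$ to $c_f$ transverse to both; keeping the part from its last point on $c_e$ to the next point on $c_f$, we may assume that its interior avoids $c_e\cup c_f$. Thicken it to a thin band $R\cong[0,1]\times[-1,1]$ in $\Sigma$ that meets $c_e$ in $\{0\}\times[-1,1]$ and $c_f$ in $\{1\}\times[-1,1]$. Then $D_e\cup R\cup D_f$ is an embedded disk whose boundary $c$ lies in $\Sigma$. To make it proper, take a collar $\Sigma\times[0,1)$ of $\Sigma$ in $W$ in which $D_e$ and $D_f$ are $c_e\times[0,1)$ and $c_f\times[0,1)$, lift the point $(r,r')\in R$ to height $\frac12\sqrt{1-r'^2}$, delete from $D_e$ and $D_f$ the half-disks lying below the two ends of the lifted band, and round the corners. The resulting disk may cross other disks $D_{e'}$, which does not matter. Orienting $D_e\cup R\cup D_f$, we have $c=\pm c_e\pm c_f+\partial R$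 as chains in $\Sigma$, and $\partial R$ bounds in $\Sigma$. So, for one orientation of $c$, $v=\mathbf 1_e+\epsilon\mathbf 1_f$ with some $\epsilon\in\{\pm1\}$. From
\[
(\mathbf 1_e+\epsilon\mathbf 1_f)(\mathbf 1_e+\epsilon\mathbf 1_f)^T-\mathbf 1_e\mathbf 1_e^T-\mathbf 1_f\mathbf 1_f^T=\epsilon\,(\mathbf 1_e\mathbf 1_f^T+\mathbf 1_f\mathbf 1_e^T)
\]
and the same identity with all signs reversed, both $\pm(\mathbf 1_e\mathbf 1_f^T+\mathbf 1_f\mathbf 1_e^T)$ are realizable, whatever $\epsilon$ is. Every integral symmetric matrix is a sum of these and of the matrices $\pm\mathbf 1_e\mathbf 1_e^T$.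
\end{proof}

\subsection{Rounding a symmetric matrix}
Twists come in whole numbers, so we must approximate a real symmetric $K\times K$ matrix by an integral one in operator norm. Rounding each entry to a nearest integer guarantees only an error $K/2$. That would give a sine of order $K^{-1}$, which cancels the area and leaves the product of gap, area and sine at order $m^{-2}$. Rounding at random makes the errors cancel and gains the decisive factor $\sqrt K$.

\begin{lemma}\label{lem:round}
For every real symmetric $K\times K$ matrix $S$ there is an integral symmetric matrix $B$ with $\|S-B\|_{\mathrm{op}}\le4\sqrt K$.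
\end{lemma}

\begin{proof}
For $i\le j$ let $B_{ij}=B_{ji}\in\{\lfloor S_{ij}\rfloor,\lceil S_{ij}\rceil\}$ be independent random variables with mean $S_{ij}$, and let $G=S-B$. Hoeffding's inequality states that if $Y_1,\dots,Y_k$ are independent and centered and $Y_i$ takes values in an interval of length $l_i$, then $P(|\sum Y_i|\ge t)\le2\exp(-2t^2/\sum l_i^2)$. For a unit vector $u$,
\[
\langle Gu,u\rangle=\sum_{i<j}2u_iu_jG_{ij}+\sum_iu_i^2G_{ii}
\]
is such a sum, with lengths at most $2|u_iu_j|$ and $u_i^2$, and $\sum_{i<j}4u_i^2u_j^2+\sum_iu_i^4\le2(\sum_iu_i^2)^2=2$. Hence $P(|\langle Gu,u\rangle|\ge t)\le2e^{-t^2}$.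

Let $\mathcal N$ be a maximal set of unit vectors at mutual distances greater than $\frac14$. The balls of radius $\frac18$ around its points are disjoint and lie in the ball of radius $\frac98$, so $|\mathcal N|\le9^K$. With $t=2\sqrt K$, the probability that $|\langle Gu,u\rangle|\ge t$ for some $u\in\mathcal N$ is at most $2\cdot9^Ke^{-4K}<1$. Fix an outcome for which this does not happen. Choose a unit vector $u_0$ with $|\langle Gu_0,u_0\rangle|=\|G\|_{\mathrm{op}}$ and $u\in\mathcal N$ with $|u-u_0|\le\frac14$. Then $|\langle Gu_0,u_0\rangle-\langle Gu,u\rangle|=|\langle G(u_0-u),u_0+u\rangle|\le\frac12\|G\|_{\mathrm{op}}$, so $\|G\|_{\mathrm{op}}\le2|\langle Gu,u\rangle|\le4\sqrt K$.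
\end{proof}

\subsection{The angle}
\begin{proof}[End of the proof of Proposition~\ref{prop:surface}]
The ideal position for $L_2$ is the orthogonal complement $L_0=L_1^\perp$. It is Lagrangian. Indeed, $b\perp L_1$ means $\omega(L_1,{*}b)=0$, that is ${*}b\in L_1$, so $L_0={*}L_1$; and the star preserves $\omega$, since $\omega({*}a,{*}b)=\langle{*}a,b\rangle=-\langle a,{*}b\rangle=-\omega(a,{*}{*}b)=\omega(a,b)$.

We write $L_2^0$ as a graph over $L_0$. Both spaces are complements of $L_1=\ker\Pi$, so $\Pi$ maps each of them isomorphically onto $Z$; let $\iota_0:Z\to L_0$ and $\iota:Z\to L_2^0$ be the inverses. For $z\in Z$ the class $\iota z-\iota_0z$ lies in $\ker\Pi=L_1$, so by Lemma~\ref{lem:periods} it equals $\Theta Xz$ for a unique linear map $X:Z\to Z$. Because $\omega$ vanishes on $L_2^0$, $L_0$ and $L_1$, the third formula of \eqref{eq:periods} gives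
\[
0=\omega(\iota z,\iota z')=\omega(\iota_0z,\Theta Xz')+\omega(\Theta Xz,\iota_0z')=-\langle Xz',z\rangle+\langle Xz,z'\rangle .
\]
So $X$ is symmetric, which is what allows the symmetric matrices of Lemma~\ref{lem:twist} to correct it. Extend $X$ by zero on $Z^\perp$ to a symmetric map $\tilde X$ of $\mathbb R^{\mathcal E}$. Lemma~\ref{lem:round} with $S=-\tilde X$ gives an integral symmetric $B$ such that $T=\tilde X+B$ has $\|T\|_{\mathrm{op}}\le4\sqrt K$. Let $\Phi$ realize $B$ and embed $W$ by $\psi\circ\Phi$. Since $\Pi\iota z=z$,
\[
L_2=\Phi^*L_2^0=\{\iota z+\Theta Bz:z\in Z\}=\{\iota_0z+\Theta Tz:z\in Z\}.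
\]
Let $a_1\in L_1$ and $a_2=\iota_0z+\Theta Tz\in L_2$. The decomposition $a_1-a_2=(a_1-\Theta Tz)-\iota_0z$ is orthogonal, so each term has norm at most $|a_1-a_2|$. By \eqref{eq:periods}, $|z|=|\Pi\iota_0z|\le|\iota_0z|\le|a_1-a_2|$, and
\[
|a_1|\le|a_1-\Theta Tz|+|\Theta Tz|\le\bigl(1+4C\sqrt K\bigr)|a_1-a_2| .
\]
As $K=5m^5$, this is the third bound.
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:proof}

By scale invariance it suffices to find metrics for which $\lambda_{1,p}\operatorname{Vol}^{2/n}$ is arbitrarily large, simultaneously for all $p$ in the stated range.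

\subsection{Dimension three}
Let $n=3$. Apply Proposition~\ref{prop:thick} to the surfaces of Proposition~\ref{prop:surface}, with $\Lambda=cm^{-2}$ and $\sigma=cm^{-5/2}\le1$. We obtain metrics on $M$ with
\[
\min(\kappa_0,\kappa_1)\operatorname{Vol}^{2/3}\ge\tfrac12\bigl(\tfrac12c^3\,m^{-2}\,m^{-5/2}\,m^5\bigr)^{2/3}=c'm^{1/3},
\]
where $c'>0$ does not depend on $m$. By \eqref{eq:min}, $\lambda_{1,0}=\kappa_0$ and $\lambda_{1,1}=\min(\kappa_0,\kappa_1)$, which settles the non-orientable case, where the range is $0\le p\le1$. If $M$ is orientable, then $\kappa_2=\kappa_0$ by \eqref{eq:duality}, so $\lambda_{1,2}=\min(\kappa_1,\kappa_2)$ and $\lambda_{1,3}=\kappa_2$ satisfy the same bound.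

\subsection{Induction on spherical shells}
Consider the statement
\begin{itemize}
\item[$(\mathrm S_n)$] for every $\mathcal V>0$ the sphere $S^n$ has a metric with volume at least $\mathcal V$ and $\lambda_{1,q}\ge1$ for all $0\le q\le n$.
\end{itemize}
The case just proved, with $M=S^3$ and the metric rescaled so that $\min_q\lambda_{1,q}=1$, gives $\operatorname{Vol}^{2/3}\ge c'm^{1/3}$; this is $(\mathrm S_3)$. Let $n\ge4$, assume $(\mathrm S_{n-1})$, and let $M$ be closed and connected of dimension $n$. We prove Theorem~\ref{thm:strong} for $M$, and $(\mathrm S_n)$.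

Let $X=S^{n-1}$ with a metric as in $(\mathrm S_{n-1})$. Embed $X\times(-1,2)$ as a spherical shell in a coordinate ball of $M$, let $U=X\times[0,1]$, and extend the product metric on $U$ to a metric $g$ on $M$ by a partition of unity as in Section~\ref{sec:thick}. By Lemma~\ref{lem:product}, $\kappa_p(U)\ge\min(1,\pi^2)=1$ for $0\le p\le n-1$. The domain $U$ is connected, $o$ is trivial over it, and $H^p(U;\mathbb R)=0$ for $1\le p\le n-2$, a range that contains $1\le p\le\frac{n-1}2$. So both parts of Lemma~\ref{lem:A} apply, and for small $\varepsilon$ we have $\operatorname{Vol}(g_\varepsilon)\ge\mathcal V$ and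
\[
\kappa_p(M,g_\varepsilon)\ge\tfrac12\quad\bigl(0\le p\le\tfrac{n-1}2\bigr),\qquad\kappa_p(M,g_\varepsilon;o)\ge\tfrac12\quad\bigl(1\le p\le\tfrac{n-1}2\bigr).
\]
It remains to treat $p>\frac{n-1}2$, where we use \eqref{eq:duality} and $n-1-p<\frac{n-1}2$.

If $M$ is orientable, $\kappa_p=\kappa_{n-1-p}\ge\frac12$ for $\frac{n-1}2<p\le n-1$. So all $\kappa_p$ are at least $\frac12$, and $\lambda_{1,p}\ge\frac12$ for $0\le p\le n$ by \eqref{eq:min}.

If $M$ is non-orientable and $\frac{n-1}2<p\le n-2$, then $n-1-p\ge1$ and $\kappa_p(M,g_\varepsilon)=\kappa_{n-1-p}(M,g_\varepsilon;o)\ge\frac12$. So $\kappa_0,\dots,\kappa_{n-2}\ge\frac12$, and $\lambda_{1,p}\ge\frac12$ for $0\le p\le n-2$.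

In both cases $\lambda_{1,p}\operatorname{Vol}^{2/n}\ge\frac12\mathcal V^{2/n}$ with $\mathcal V$ arbitrary, which proves Theorem~\ref{thm:strong} in dimension $n$. For $M=S^n$ the metric $\frac12g_\varepsilon$ has $\lambda_{1,q}\ge1$ for all $q$ and volume at least $2^{-n/2}\mathcal V$, so $(\mathrm S_n)$ holds and the induction continues. This completes the proof of Theorem~\ref{thm:strong}, and with it of Theorem~\ref{thm:main}. \qed

\begin{remark}
On a non-orientable $M$ the degrees $n-1$ and $n$ involve $\kappa_{n-1}(M,g)=\kappa_0(M,g;o)$, the first eigenvalue on sections of $o$. Here the proof of Lemma~\ref{lem:A} breaks down in Step~1: $o$ has a nonzero parallel section over $U$ and none over $M$, so $H^0(M;o)=0$ does not surject onto $H^0(U;o)\cong\mathbb R$. This is why these two degrees are absent from the second case of Theorem~\ref{thm:strong}.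
\end{remark}

\begin{thebibliography}{9}

\bibitem{ESI}
El Soufi and Ilias, 1986.

\bibitem{Korevaar}
Korevaar, \emph{J. Differential Geom.} 37 (1993).

\bibitem{Schwarz}
G. Schwarz, \emph{Hodge Decomposition -- A Method for Solving Boundary Value Problems}, LNM 1607.

\bibitem{Lectures}
\emph{Spectral Theory and Geometry},
\texttt{http://math.ipm.ac.ir/\allowbreak conferences/\allowbreak 2006/\allowbreak ga2006/\allowbreak lectures/\allowbreak ColboisGA2006(1).pdf}

\bibitem{YY}
Yang and Yau, 1980.

\end{thebibliography}
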